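\title{Normalized flows in the absolute order of type $D$}

\begin{abstract}
We prove that the absolute order on the Coxeter group $D_n$ has the normalized flow property for every $n\ge 2$, as conjectured by Gaetz and Gao. It follows that $D_n$ is strongly Sperner. Combined with the known results for the other types, this gives the normalized flow property and the strong Sperner property for the absolute order on every finite Coxeter group. The flow is a random step upward. We mark a uniformly random point outside the negative cycles of a signed permutation and then either absorb its cycle into the negative part or merge two positive cycles. An explicit solution of a boundary value problem makes the absorption exactly uniform, and inequalities for ratios of Stirling numbers show that all the probabilities that the step requires are nonnegative.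
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{Normalized flows and antichains}
Let $P$ be a finite ranked poset with rank levels $R_0,\dots,R_r$. A \emph{normalized flow} from $R_k$ to $R_{k+1}$ is a nonnegative function $f$ on the covering pairs $x\lessdot y$ with $x\in R_k$ and $y\in R_{k+1}$ such that
\[
\sum_{y\gtrdot x}f(x,y)=\frac1{|R_k|}\quad(x\in R_k),\qquad \sum_{x\lessdot y}f(x,y)=\frac1{|R_{k+1}|}\quad(y\in R_{k+1}).
\]
The poset $P$ has the \emph{normalized flow property} (NFP) with respect to the weight $\nu\equiv1$ if such a flow exists for every $k$ with $0\le k\le r-1$. No other weight occurs in this paper, so we often write just NFP. In probabilistic terms, a normalized flow is a rule for stepping from $x$ to a random upper cover $y$, with probability $|R_k|f(x,y)$, which carries the uniform distribution on $R_k$ to the uniform distribution on $R_{k+1}$. In the Boolean lattice of subsets of an $n$-set a uniformly chosen upper cover will do: each $k$-set has $n-k$ upper covers, each $(k+1)$-set has $k+1$ lower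 covers, and $(k+1)/\big((n-k)\binom nk\big)=1/\binom n{k+1}$.

The interest of such a rule lies in what it says about antichains. The poset $P$ is \emph{Sperner} if no antichain is larger than the largest level, and \emph{strongly Sperner} if, for every $h$, no union of $h$ antichains is larger than the union of the $h$ largest levels. Stepping upward from a uniform element of $R_0$ produces a random chain that is uniform on every level, and an antichain meets this chain at most once. Taking expectations shows that NFP implies the strong Sperner property; the details are in Section~\ref{sec:sperner}.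

\subsection{The absolute order}
Let $W$ be a finite Coxeter group and let $T$ be its set of reflections, that is, the set of conjugates of the simple generators. The \emph{reflection length} $\ell_T(w)$ is the least $k$ such that $w=t_1\cdots t_k$ with $t_i\in T$. The \emph{absolute order} is defined by
\[
u\le_T w\iff \ell_T(u)+\ell_T(u^{-1}w)=\ell_T(w).
\]
It is ranked by $\ell_T$, and $y$ covers $x$ exactly when $y=xt$ with $t\in T$ and $\ell_T(y)=\ell_T(x)+1$. For $W=A_1\times\dots\times A_1$ it is the Boolean lattice. For the symmetric group $\mathfrak S_K$, of type $A_{K-1}$, the reflections are the transpositions, $\ell_T(w)$ is $K$ minus the number of cycles of $w$, and an upward cover merges two cycles. All orders on Coxeter groups below are absolute orders.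

The uniform step of the Boolean lattice fails already in $\mathfrak S_4$, which is also the group $D_3$. The transposition $(1\,2)$ has five upper covers, namely $(1\,2)(3\,4)$ and four $3$-cycles, so a uniform step lands on a double transposition with probability $\frac15$, while the double transpositions form $\frac3{11}$ of the level $R_2$. A normalized flow has to be designed.

The problem treated here is posed in \cite{source}, where the following results are recorded. The groups of types $A_n$, $B_n$ and $I_2(n)$ have NFP and are strongly Sperner, and all exceptional types have NFP. Gaetz and Gao verified by computer search that $D_n$ has NFP for $n\le 8$ and conjectured that this holds in general. The problem is to decide whether $D_n$ has NFP for every $n\ge4$. Beyond this evidence, the rank numbers suggest a positive answer: by \eqref{eq:ranks} below they are the coefficients of $\prod_i(1+d_iq)$ with $d_i>0$, hence the rank numbers of a product of two-level posets, each with a single bottom element, and such a product has NFP by the product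 theorem recalled in Section~\ref{sec:sperner}.

\begin{theorem}\label{thm:A}
For every $n\ge2$, the group $D_n$ with the absolute order has NFP with respect to $\nu\equiv1$.
\end{theorem}

\begin{corollary}\label{cor:sperner}
For $n\ge2$, every union $F$ of $h$ antichains of $D_n$ satisfies $\sum_{x\in F}1/|R_{\ell_T(x)}|\le h$, and $D_n$ is strongly Sperner.
\end{corollary}

\begin{theorem}\label{thm:B}
The absolute order on every finite Coxeter group, reducible or not, has NFP with respect to $\nu\equiv1$ and is strongly Sperner.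
\end{theorem}

The proofs of Theorem~\ref{thm:A} and Corollary~\ref{cor:sperner} use two outside facts: NFP for type $A$, and Newton's inequalities. Section~\ref{sec:types} reduces the problem to moving mass between cycle types, and Section~\ref{sec:D4} shows the rule at work in $D_4$. After the counts of Section~\ref{sec:numbers}, Section~\ref{sec:absorb} treats the top step of $D_s$ with a nonuniform starting mass. Section~\ref{sec:step} builds the general step from it and reduces Theorem~\ref{thm:A} to the monotonicity of one explicit sequence, which is proved in Section~\ref{sec:mono}. Section~\ref{sec:sperner} proves Corollary~\ref{cor:sperner} and Theorem~\ref{thm:B}.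

\section{Signed permutations, covers and types}\label{sec:types}

\subsection{Cycles and reflection length}
Let $[n]=\{1,\dots,n\}$. The group $B_n$ of signed permutations consists of the bijections $w$ of $\pm[n]$ with $w(-a)=-w(a)$. It acts on $\mathbb R^n$ by $\mathbf e_a\mapsto \mathbf e_{w(a)}$, where $\mathbf e_{-a}=-\mathbf e_a$. Let $x_1,\dots,x_a\in\pm[n]$ have distinct absolute values. A cycle of $w$ is \emph{positive} if it has the form $x_1\to x_2\to\dots\to x_a\to x_1$ (together with its mirror image under $p\mapsto -p$), and \emph{negative} if it has the form $x_1\to\dots\to x_a\to -x_1$. Its \emph{length} is $a$, and its \emph{support} is $\{|x_1|,\dots,|x_a|\}$; a point of $[n]$ lies in a cycle if it lies in the support. The group $D_n$ consists of the elements with an even number of negative cycles. Its reflections are the elements $((a,b))$, for $a\ne\pm b$ in $\pm[n]$, which swap $a\leftrightarrow b$ and $-a\leftrightarrow -b$. We write $\mathrm{pos}(w)$ for the number of positive cycles of $w$, and $M(w)\subseteq[n]$ for the union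 of the supports of its negative cycles. For a finite set $Y$, the group $D_Y$ is defined in the same way.

Each of the following moves replaces $x$ by $y=xt$, so $y(p)=x(t(p))$, and leaves all other cycles unchanged.
\begin{itemize}
\item[(C1)] Positive cycles $x_1\to\dots\to x_a\to x_1$ and $z_1\to\dots\to z_b\to z_1$ merge into the positive cycle $x_1\to\dots\to x_a\to z_1\to\dots\to z_b\to x_1$. Here $t=((x_a,z_b))$, so $y(x_a)=x(z_b)=z_1$ and $y(z_b)=x(x_a)=x_1$.
\item[(C2)] A positive cycle $x_1\to\dots\to x_a\to x_1$ and a negative cycle $z_1\to\dots\to z_d\to -z_1$ merge into the negative cycle $x_1\to\dots\to x_a\to z_1\to\dots\to z_d\to -x_1$. Here $t=((x_a,-z_d))$, so $y(x_a)=x(-z_d)=z_1$ and $y(z_d)=x(-x_a)=-x_1$.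
\item[(C3)] A positive cycle $x_1\to\dots\to x_a\to x_1$ splits into the negative cycles $x_1\to\dots\to x_b\to -x_1$ and $x_{b+1}\to\dots\to x_a\to -x_{b+1}$, for $1\le b<a$. Here $t=((x_b,-x_a))$, so $y(x_b)=x(-x_a)=-x_1$ and $y(x_a)=x(-x_b)=-x_{b+1}$.
\end{itemize}

\begin{lemma}\label{lem:length}
For $w\in D_n$ we have $\ell_T(w)=n-\mathrm{pos}(w)$. Hence $R_k=\{w\in D_n:\mathrm{pos}(w)=n-k\}$ for $0\le k\le n$, and in each of \emph{(C1)--(C3)} the element $y$ covers $x$.
\end{lemma}

\begin{proof}
On the coordinates in its support, a positive cycle of length $a$ has characteristic polynomial $z^a-1$ and a negative one has $z^a+1$. So the fixed space of $w$ has dimension $\mathrm{pos}(w)$. A product of $k$ reflections fixes the intersection of $k$ hyperplanes, which has codimension at most $k$. Therefore $\ell_T(w)\ge n-\mathrm{pos}(w)$.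

Conversely, a positive cycle of length $a$ is built from fixed points by $a-1$ moves (C1), so it is a product of $a-1$ reflections. Group the negative cycles of $w$ in pairs. By (C3), a pair of lengths $b$ and $d$ is one reflection away from a positive cycle of length $b+d$, so it is a product of $b+d$ reflections. Adding up gives $\ell_T(w)\le n-\mathrm{pos}(w)$. Each of (C1)--(C3) lowers $\mathrm{pos}$ by one.
\end{proof}

The move (C3) is where the parity condition shows: negative cycles are created only in pairs, and $|M(w)|=1$ is impossible in $D_n$.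

\subsection{Reduction to types}
The \emph{type} of a signed permutation is the pair of multisets formed by the lengths of its positive cycles and the lengths of its negative cycles. We write a type as a word, with bars on the negative lengths, such as $2\bar1\bar1$, and we identify it with the set of elements of that type. For types $\alpha\subseteq R_k$ and $\beta\subseteq R_{k+1}$ in $D_n$, write $\alpha\to\beta$ if some element of $\alpha$ is covered by some element of $\beta$. Suppose that the elements of $R_k$ carry nonnegative masses. A \emph{transport} of these masses is a family of numbers $F(\alpha,\beta)\ge0$, zero unless $\alpha\to\beta$, such that $\sum_\beta F(\alpha,\beta)$ is the total mass on $\alpha$ for every $\alpha$. It is \emph{uniform} if there is a constant $\delta$ with $\sum_\alpha F(\alpha,\beta)=\delta|\beta|$ for all $\beta$; then $\delta|R_{k+1}|$ is the total mass.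

\begin{lemma}\label{lem:types}
If the mass $1$ on each element of $R_k$ has a uniform transport $F$, then there is a normalized flow from $R_k$ to $R_{k+1}$.
\end{lemma}

\begin{proof}
Conjugation by $g\in B_n$ relabels cycles and sends $((a,b))$ to $((g(a),g(b)))$. It therefore preserves $D_n$, $T$, types, ranks and covers. It is transitive on each type, since matching the cycles of two elements of the same type entry by entry defines a conjugating $g$. Let $e(\alpha,\beta)$ be the number of covering pairs between $\alpha$ and $\beta$. By transitivity, each $x\in\alpha$ lies in $e(\alpha,\beta)/|\alpha|$ of these pairs and each $y\in\beta$ lies in $e(\alpha,\beta)/|\beta|$ of them. For $x\lessdot y$ with $x\in\alpha$ and $y\in\beta$ put $f(x,y)=F(\alpha,\beta)/\big(|R_k|\,e(\alpha,\beta)\big)$. Then $\sum_yf(x,y)=\sum_\beta F(\alpha,\beta)/(|R_k||\alpha|)=1/|R_k|$, and $\sum_xf(x,y)=\delta/|R_k|=1/|R_{k+1}|$.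
\end{proof}

\subsection{Marked configurations}\label{sub:marked}
The number of types grows with $n$, so a transport must be described by a rule. Our rules act on cycles selected by random points. A \emph{configuration} is a tuple $(w;v_1,\dots,v_r)$ with points $v_i\in[n]$ in distinct cycles of $w$, the \emph{marked} cycles. Its \emph{rest} is the restriction of $w$ to the points outside the marked cycles. Its \emph{class} records the lengths $a_1,\dots,a_r$ and the signs of the marked cycles, in order, and the type $\tau$ of the rest. The class determines the type of $w$.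

\begin{lemma}\label{lem:class}
Let $k=n-\sum_ia_i$, and let $|\tau|$ be the number of signed permutations of type $\tau$ on a $k$-set. The class above contains
\begin{equation}\label{eq:class}
\frac{n!}{k!}\,2^{\,n-k-r}\,|\tau|
\end{equation}
configurations. In particular, among classes with the same rest type, all classes with one mark have the same size, and each class with two marks has half that size.
\end{lemma}

\begin{proof}
List the support of each marked cycle in cyclic order, starting from $v_i$. These lists form a sequence of $n-k$ distinct points, which can be chosen in $n!/k!$ ways. On a cycle of length $a_i$ there are $2^{a_i}$ choices of signs of the values $w(p)$; the sign of the cycle is their product, so $2^{a_i-1}$ choices give the prescribed sign.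
\end{proof}

The size \eqref{eq:class} does not depend on the individual lengths $a_i$. This is the reason for marking points and not cycles.

We build transports as follows. The mass of each $x\in R_k$ is divided among configurations over $x$, in a way that is constant on classes. A \emph{move} takes some mass from a class over a type $\alpha$ to a class over a type $\beta$ with $\alpha\to\beta$, and this amount is added to $F(\alpha,\beta)$. To compute what arrives, we spread the mass arriving in a class evenly over its configurations, and we \emph{credit} $y\in R_{k+1}$ with the sum of the amounts on the configurations over $y$. The credits of the elements of $\beta$ add up to $\sum_\alpha F(\alpha,\beta)$, so the transport is uniform if all credits are equal. Lemma~\ref{lem:class} gives two rules for moves that keep the rest type: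
\begin{itemize}
\item \emph{Merge rule.} If each configuration of a class with two marks sends mass $\mu$ to a class with one mark, each target configuration receives $\mu/2$.
\item \emph{Split rule.} If each configuration of a class with one mark sends mass $\mu$ to a class with two marks, each target configuration receives $2\mu$.
\end{itemize}

\section{The rule in $D_4$}\label{sec:D4}

On a given set of $a=1,2,3,4$ points there are $(a-1)!\,2^{a-1}=1,2,8,48$ cycles of each sign. This gives the types of $D_4$ in ranks $2,3,4$, with their sizes: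
\[
\begin{array}{l|lll|c}
R_2 & 31\ (32) & 22\ (12) & 11\bar1\bar1\ (6) & 50\\
R_3 & 4\ (48) & 2\bar1\bar1\ (12) & 1\bar1\bar2\ (24) & 84\\
R_4 & \bar1\bar3\ (32) & \bar2\bar2\ (12) & \bar1\bar1\bar1\bar1\ (1) & 45
\end{array}
\]
Consider the step from $R_2$ to $R_3$. Each element of $R_3$ must receive $\frac{50}{84}=\frac{25}{42}$, so the types $4$, $2\bar1\bar1$, $1\bar1\bar2$ must receive $\frac{200}7$, $\frac{50}7$, $\frac{100}7$. Try the following rule. Given $x\in R_2$, choose a uniform point $v\notin M(x)$, let $A$ be its cycle, and let $s=|M(x)|+|A|$. With a probability $\psi_s$ that depends only on $s$, \emph{absorb} $A$, that is, apply (C2) or (C3) to it; otherwise merge the two positive cycles by (C1).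

For $x$ of type $31$, the point $v$ is the fixed point with probability $\frac14$; then $s=1$, absorption is impossible, and $\psi_1=0$. With probability $\frac34$ we have $s=3$, and absorption gives $1\bar1\bar2$. For $x$ of type $22$ we have $s=2$, and absorption gives $2\bar1\bar1$. For $x$ of type $11\bar1\bar1$ we have $s=3$; absorption gives $1\bar1\bar2$ and merging gives $2\bar1\bar1$. The demands of $1\bar1\bar2$ and $2\bar1\bar1$ read
\[
\big(32\cdot\tfrac34+6\big)\psi_3=\tfrac{100}7,\qquad 12\psi_2+6(1-\psi_3)=\tfrac{50}7,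
\]
so $\psi_3=\frac{10}{21}$ and $\psi_2=\frac13$. Both lie in $[0,1]$, and the remaining mass $50-\frac{150}7=\frac{200}7$ goes to the type $4$. The transport is uniform.

Three difficulties are invisible here. First, an absorption with $s\le3$ has only one possible outcome, whereas for $s\ge4$ the negative cycles on the $s$ points of $M\cup A$ can have several types, and these must be reached in the right proportions. Second, with more than two positive cycles one has to decide which of them to merge. Third, one has to show in general that the probabilities forced by the demands lie in $[0,1]$. Sections~\ref{sec:absorb}, \ref{sec:step} and \ref{sec:mono} deal with these in turn.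

\section{Counting}\label{sec:numbers}

\subsection{Symmetric functions and Stirling numbers}
Let $e_i$ be the $i$-th elementary symmetric polynomial in $N$ variables, with $e_0=1$ and $e_i=0$ for $i<0$ or $i>N$. \emph{Newton's inequalities} state that for nonnegative real values of the variables the means $\bar e_i=e_i/\binom Ni$ satisfy $\bar e_{i-1}\bar e_{i+1}\le\bar e_i^{\,2}$ for $1\le i\le N-1$. Since $\binom N{i-1}\binom N{i+1}\le\binom Ni^2$, also $e_{i-1}e_{i+1}\le e_i^2$, for all $i$.

The unsigned Stirling number of the first kind $c(K,r)$ is the number of permutations of a $K$-set with $r$ cycles. We use the standard facts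
\[
c(K+1,r)=K\,c(K,r)+c(K,r-1),\qquad c(K,r)=e_{K-r}(1,\dots,K-1)\ \ (K\ge1),\qquad \sum_Kc(K,r)\frac{z^K}{K!}=\frac{\Lambda^r}{r!},
\]
where $\Lambda=\log\frac1{1-z}$. Put $\omega_r(K)=c(K,r)/K!$. Dividing the recurrence by $K!$ gives
\begin{equation}\label{eq:omega}
(K+1)\,\omega_r(K+1)-K\,\omega_r(K)=\omega_{r-1}(K)\qquad(r\ge1,\ K\ge0).
\end{equation}
A permutation of a $K$-set with $r$ cycles has $2^{K-r}$ signings with all cycles positive, and as many with all cycles negative.

\subsection{The negative part}
Let $b_j=[z^j](1-z)^{-1/2}=\prod_{i=1}^j\frac{2i-1}{2i}$, so that $b_0=1$, $b_j=\frac{2j-1}{2j}b_{j-1}$ and $b_j\to0$. For $j\ge1$ let $\delta_j=-[z^j](1-z)^{1/2}$. From $(1-z)^{1/2}=(1-z)(1-z)^{-1/2}$ we get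
\begin{equation}\label{eq:delta}
\delta_j=b_{j-1}-b_j=\frac{b_j}{2j-1}=\frac{b_{j-1}}{2j},\qquad \sum_{j>N}\delta_j=b_N.
\end{equation}
Let $2^jj!\,u_j$ be the number of signed permutations of a $j$-set whose cycles are all negative and even in number; thus $|R_j(D_j)|=2^jj!\,u_j$ for $j\ge2$. Then $u_j=\sum_{r\text{ even}}2^{-r}c(j,r)/j!$, so
\begin{equation}\label{eq:ugf}
\sum_ju_jz^j=\cosh\tfrac\Lambda2=\tfrac12\big((1-z)^{-1/2}+(1-z)^{1/2}\big).
\end{equation}
By \eqref{eq:delta}, $u_0=1$ and $u_j=\frac12(b_j-\delta_j)=(j-1)\delta_j$ for $j\ge1$; in particular $u_1=0$ and $u_2=u_3=\frac18$. Moreover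
\begin{equation}\label{eq:usum}
\sum_{j=0}^Nu_j=(N+1)\,b_N,
\end{equation}
because $(N+1)b_N-Nb_{N-1}=b_N\big(N+1-\frac{2N^2}{2N-1}\big)=b_N\frac{N-1}{2N-1}=u_N$ for $N\ge1$. Finally $\delta_{s+1}/\delta_s=\frac{2s-1}{2s+2}$ by \eqref{eq:delta}, so for $s\ge2$
\begin{equation}\label{eq:pi}
\pi_s:=\frac{u_{s+1}}{u_s}=\frac{s(2s-1)}{2(s^2-1)},\qquad 1-\pi_s=\frac{s-2}{2(s^2-1)}\ge0.
\end{equation}

\subsection{Rank numbers}
Choosing $M$ first, the number of $w\in D_n$ with $|M(w)|=j$ and $m$ positive cycles is
\begin{equation}\label{eq:count}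
\binom nj2^jj!\,u_j\cdot2^{n-j-m}c(n-j,m)=2^{n-m}\,n!\,u_j\,\omega_m(n-j).
\end{equation}
Sum over $j$, multiply by $t^m$ and sum over $m$. Since $\sum_m(t/2)^m\Lambda^m/m!=(1-z)^{-t/2}$ and $2^nn!\,[z^n](1-z)^{-\lambda}=\prod_{i=0}^{n-1}(2\lambda+2i)$, equation \eqref{eq:ugf} gives
\[
\sum_m|R_{n-m}|t^m=\frac12\Big[\prod_{i=0}^{n-1}(t+1+2i)+\prod_{i=0}^{n-1}(t-1+2i)\Big]=(t+n-1)\prod_{i=1}^{n-1}(t+2i-1).
\]
Therefore
\begin{equation}\label{eq:ranks}
|R_k|=e_k(\mathbf d),\qquad \mathbf d=(1,3,\dots,2n-3,\ n-1).
\end{equation}

\section{Absorbing the last positive cycle}\label{sec:absorb}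

An element of $R_{s-1}(D_s)$ has exactly one positive cycle, and an element of $R_s(D_s)$ has none. In the general step, absorption is this top step of $D_s$, but the starting mass depends on the length of the positive cycle. So we allow such masses from the start.

\begin{lemma}[Absorption]\label{lem:T}
Let $s\ge2$, and let $\varphi_1,\dots,\varphi_s\ge0$ be such that $\varphi_a$ is nonincreasing in $a$ and $a\varphi_a$ is nondecreasing in $a$. Give each $x\in R_{s-1}(D_s)$ the mass $a\varphi_a$, where $a$ is the length of its positive cycle. This mass has a uniform transport to $R_s(D_s)$.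
\end{lemma}

Neither monotonicity hypothesis can simply be dropped. In $D_4$ the lower covers of $-1$ are the elements $-t$ with $t\in T$, all of type $2\bar1\bar1$, so no uniform transport exists if $\varphi_2=0$ and the total mass is positive. This happens for $(\varphi_1,\dots,\varphi_4)=(0,0,0,1)$, which satisfies only the second hypothesis, and for $(1,0,0,0)$, which satisfies only the first.

\subsection{The moves}
Let $A$ be the positive cycle of $x$, of length $a$, and give mass $\varphi_a$ to each of the $a$ pairs $(x;v)$ with $v\in A$. Let $C_1,\dots,C_{s-1}$ be parameters, and put $J_a=\varphi_a-\frac12\sum_{l<a}C_l$.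
\begin{itemize}
\item \emph{Cut.} For each $l<a$, the pair $(x;v)$ sends mass $\frac12C_l$ to the class of triples $(y;v,v')$ with marked negative cycles of lengths $l$ and $a-l$ and the same rest type. This is (C3).
\item \emph{Join.} The remaining mass $J_a$ is shared equally among the $s-a$ triples $(x;v,v')$ with $v'\notin A$. If $v'$ lies in a cycle of length $d$, the triple sends its mass to the class of pairs $(y;v)$ with a marked negative cycle of length $a+d$ and the same rest type. This is (C2).
\end{itemize}
For $a=s$ there is nothing to join, so we need $J_s=0$. No $x$ has $a=s-1$, since $u_1=0$.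

Let $y\in R_s(D_s)$, and let $v$ lie in a cycle of length $l$; then $1\le l\le s-1$, because $y$ has at least two cycles. The class of a triple $(y;v,v')$, with $v'$ in a cycle of length $d$, is reached by cuts from exactly one class, the one with $a=l+d$ and the same rest type. By the split rule the triple receives $C_l$, whatever $d$ is, and there are $s-l$ choices of $v'$. The class of the pair $(y;v)$ is reached by joins from one class of triples for each $a<l$, with $d=l-a$, and by the merge rule it receives $\frac12J_a/(s-a)$ from it. The credit of $y$ is the sum over all $v\in[s]$ of these amounts. So the lemma follows if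
\begin{equation}\label{eq:Tsystem}
(s-l)C_l+\frac12\sum_{a<l}\frac{J_a}{s-a}\ \text{ is constant for }1\le l\le s-1,\qquad J_s=0,\qquad C_l\ge0,\qquad J_a\ge0\ \ (a\le s-2).
\end{equation}

\begin{example}
Let $s=4$ and $\varphi_a=1/a$, which is the step from $R_3$ to $R_4$ in $D_4$ with unit masses. The constant must be $\frac14\cdot\frac{84}{45}=\frac7{15}$, and \eqref{eq:Tsystem} can be solved from $l=1$ upward. We find $C_1=\frac7{45}$ and $J_1=1$; then $2C_2+\frac16=\frac7{15}$ gives $C_2=\frac3{20}$, and $J_2=\frac12-\frac7{90}=\frac{19}{45}$; then $C_3+\frac16+\frac{19}{180}=\frac7{15}$ gives $C_3=\frac7{36}$. Finally $J_4=\frac14-\frac7{90}-\frac3{40}-\frac7{72}=0$. All signs are correct.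
\end{example}

\subsection{Solving the system}
In general the signs cannot be read off from this upward recursion, and we need a closed formula. Index by the number $N$ of points outside the marked cycle, and use the unknowns $\Gamma_N=NC_{s-N}$ for $1\le N\le s-1$ and $\Phi_N=\frac12\sum_{l<s-N}C_l$ for $0\le N\le s-1$, so that $J_{s-N}=\varphi_{s-N}-\Phi_N$. The difference of the values of the first expression in \eqref{eq:Tsystem} at $l+1$ and $l$ is $\Gamma_{N-1}-\Gamma_N+J_{s-N}/(2N)$ with $N=s-l$. Thus it suffices to find numbers $\Gamma_N$ and $\Phi_N$ with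
\begin{align}
&\Phi_{N-1}-\Phi_N=\frac{\Gamma_N}{2N}\quad(1\le N\le s-1),\qquad \Phi_{s-1}=0,\qquad \Phi_0=\varphi_s,\label{eq:Ta}\\
&2N(\Gamma_N-\Gamma_{N-1})=\varphi_{s-N}-\Phi_N\quad(2\le N\le s-1),\label{eq:Tb}\\
&\Gamma_N\ge0,\qquad\Phi_N\le\varphi_{s-N}\quad(1\le N\le s-1).\label{eq:Tc}
\end{align}
Indeed, put $C_{s-N}=\Gamma_N/N$. Then \eqref{eq:Ta} gives $\Phi_N=\frac12\sum_{l<s-N}C_l$ and $J_s=0$, \eqref{eq:Tb} gives the constancy, and \eqref{eq:Tc} gives the signs.

Equations \eqref{eq:Ta} and \eqref{eq:Tb} form a linear recursion with one boundary condition at each end. Let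
\[
\kappa_N=\prod_{i=1}^N\frac{2i}{2i+1}=\frac1{(2N+1)\,b_N},\qquad\text{so that}\qquad \kappa_{N-1}=\frac{2N+1}{2N}\kappa_N,\qquad (4N^2-1)\,\kappa_N\delta_N=1\quad(N\ge1),
\]
the last identity by \eqref{eq:delta}. The pairs $(\Gamma_N,\Phi_N)=\kappa_N(s+N,\,s-N-1)$ and $\kappa_N(-(N+1),\,N)$ solve the recursion with all $\varphi$ set to zero, as the computation below shows; the first has $\Phi_{s-1}=0$ and the second has $\Phi_0=0$. Variation of constants then suggests weighting the first by a sum over $j\le N$ and the second by a sum over $j>N$. For $0\le N\le s-1$ let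
\[
S_N=\sum_{j=0}^Nu_j\varphi_{s-j},\qquad S'_N=\sum_{j=N+1}^{s-1}(s-j)\,\delta_j\,\varphi_{s-j},
\]
\[
\Gamma_N=\frac{\kappa_N}{s-1}\big[(s+N)S_N-(N+1)S'_N\big],\qquad \Phi_N=\frac{\kappa_N}{s-1}\big[(s-N-1)S_N+NS'_N\big].
\]

\begin{proof}[Proof of Lemma~\ref{lem:T}]
We verify \eqref{eq:Ta}--\eqref{eq:Tc}. Let $1\le N\le s-1$ and $\mu=\delta_N\varphi_{s-N}$. Since $u_N=(N-1)\delta_N$, we have $S_{N-1}=S_N-(N-1)\mu$ and $S'_{N-1}=S'_N+(s-N)\mu$.

\emph{Equation \eqref{eq:Ta}.} In $(s-N)S_{N-1}+(N-1)S'_{N-1}$ the terms with $\mu$ cancel, so $\Phi_{N-1}=\frac{\kappa_{N-1}}{s-1}[(s-N)S_N+(N-1)S'_N]$. Since $(2N+1)(s-N)-2N(s-N-1)=s+N$ and $(2N+1)(N-1)-2N^2=-(N+1)$,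
\[
\Phi_{N-1}-\Phi_N=\frac{\kappa_N}{2N(s-1)}\big[(s+N)S_N-(N+1)S'_N\big]=\frac{\Gamma_N}{2N}.
\]
Also $\Phi_{s-1}=0$ because $S'_{s-1}=0$, and $\Phi_0=S_0=\varphi_s$.

\emph{Equation \eqref{eq:Tb}.} Since $(s+N-1)(N-1)+N(s-N)=(2N-1)(s-1)$, we have
\[
(s+N-1)S_{N-1}-NS'_{N-1}=(s+N-1)S_N-NS'_N-(2N-1)(s-1)\mu.
\]
Therefore
\begin{align*}
\frac{s-1}{\kappa_N}\,2N(\Gamma_N-\Gamma_{N-1})&=2N\big[(s+N)S_N-(N+1)S'_N\big]-(2N+1)\big[(s+N-1)S_{N-1}-NS'_{N-1}\big]\\
&=-(s-N-1)S_N-NS'_N+(4N^2-1)(s-1)\mu.
\end{align*}
Multiplying by $\kappa_N/(s-1)$ and using $(4N^2-1)\kappa_N\mu=\varphi_{s-N}$ gives \eqref{eq:Tb}.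

\emph{Inequalities \eqref{eq:Tc}.} Let $g_j=(s-j)\varphi_{s-j}$, which is nonincreasing in $j$ by the second hypothesis. By \eqref{eq:usum} and \eqref{eq:delta},
\[
S_N=\sum_{j\le N}u_j\frac{g_j}{s-j}\ge\frac{g_N}s(N+1)\,b_N,\qquad S'_N=\sum_{N<j<s}\delta_jg_j\le g_Nb_N.
\]
Hence $(s+N)S_N\ge(N+1)g_Nb_N\ge(N+1)S'_N$, that is, $\Gamma_N\ge0$. By the first hypothesis $\varphi_{s-j}\le\varphi_{s-N}$ for $j\le N$, so $S_N\le(N+1)b_N\varphi_{s-N}$. Together with $S'_N\le(s-N)b_N\varphi_{s-N}$ and $\kappa_Nb_N=\frac1{2N+1}$ this gives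
\[
\Phi_N\le\varphi_{s-N}\,\frac{(s-N-1)(N+1)+N(s-N)}{(2N+1)(s-1)}=\varphi_{s-N}\,\frac{(2N+1)(s-1)-2N^2}{(2N+1)(s-1)}\le\varphi_{s-N}.\qedhere
\]
\end{proof}

\section{The step from $R_k$ to $R_{k+1}$}\label{sec:step}

Let $0\le k\le n-1$ and $m=n-k$, so that elements of $R_k$ have $m$ positive cycles. Put mass $1$ on each element of $R_k$. By Lemma~\ref{lem:types} we need a uniform transport. For $m=1$ this is Lemma~\ref{lem:T} with $s=n$ and $\varphi_a=1/a$. From now on $2\le m\le n$. We put
\[
L=n-m+1,\qquad \zeta=\frac{2|R_k|}{|R_{k+1}|},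
\]
so that $1\le L\le n-1$ and each element of $R_{k+1}$ must be credited with $\zeta/2$. An element of $R_{k+1}$ has $m-1$ positive cycles, so its set $M$ has at most $L$ points.

\subsection{Three moves}
Let $x\in R_k$ and $j=|M(x)|$. Share the mass of $x$ equally among the $n-j$ pairs $(x;v)$ with $v\notin M(x)$. Let $A$ be the positive cycle containing $v$, and call $s=j+|A|$ the \emph{level} of the pair. The other $m-1$ positive cycles live on $n-s\ge m-1$ points, so $1\le s\le L$. Define
\[
U_i=\sum_{j<i}\frac{u_j}{n-j}\quad(0\le i\le L+1),\qquad \theta_s=\frac{u_s}{U_s},\qquad r_s=\frac{c(n-s,m-2)}{c(n-s,m-1)}\quad(1\le s\le L).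
\]
Here $U_0=0$, $U_1=\frac1n$, $\theta_1=0$, $\theta_s>0$ for $s\ge2$, and $r_s=0$ if $m=2$.

A pair that is not absorbed must merge two positive cycles. Merging $A$ with another cycle makes the marked cycle longer and never produces a marked fixed point. So we also allow a merge among the unmarked cycles, and for this the flow of type $A$ is available. Let $\psi_s,\eta_s,\xi_s\ge0$ for $1\le s\le L$ satisfy $\psi_1=0$ and
\begin{equation}\label{eq:split}
\psi_s+r_s\eta_s+(n-s)\xi_s=1.
\end{equation}
The mass of a pair at level $s$ is divided in these three proportions.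
\begin{itemize}
\item[(M1)] The proportion $\psi_s$ absorbs $A$ into $M$, by Lemma~\ref{lem:T} applied on the set $M\cup A$.
\item[(M2)] The proportion $r_s\eta_s$ keeps $M$ and $A$, and follows the normalized flow of $\mathfrak S_{n-s}$ from $m-1$ cycles to $m-2$ cycles on the other positive cycles.
\item[(M3)] The proportion $(n-s)\xi_s$ chooses a uniform point $v'\notin M\cup A$ and merges its cycle with $A$.
\end{itemize}
The factors $r_s$ and $n-s$ are normalizations that make the next statement simple.

\begin{lemma}\label{lem:deliver}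
Put $\eta_{L+1}=0$. Let $y\in R_{k+1}$ and $j=|M(y)|$. Through \emph{(M1)}, $y$ is credited with $\psi_j/(2\theta_j)$ if $j\ge2$ and with $0$ if $j=0$. Through \emph{(M2)} and \emph{(M3)}, each pair $(y;v)$ with $v\notin M(y)$ in a cycle of length $l$ receives
\begin{equation}\label{eq:pair}
\frac1{2(n-j)}\Big(\eta_{j+l}+\sum_{i=j+1}^{j+l-1}\xi_i\Big).
\end{equation}
\end{lemma}

\begin{proof}
(M1) Fix a set $Y\subseteq[n]$ of size $s$, with $2\le s\le L$, and a signed permutation $\pi$ of $[n]\setminus Y$ with $m-1$ cycles, all positive. The pairs $(x;v)$ with $M(x)\cup A=Y$ and $x=\pi$ outside $Y$ correspond to the pairs $(x';v)$ with $x'\in R_{s-1}(D_Y)$ and $v$ in the positive cycle of $x'$. The elements $y\in R_{k+1}$ with $M(y)=Y$ and $y=\pi$ outside $Y$ correspond to the elements of $R_s(D_Y)$. Every source pair at level $s$, and every target with $|M|=s$, belongs to exactly one $(Y,\pi)$. If $|A|=a$, then $|M(x)|=s-a$, and the pair carries $\psi_s\varphi_a$ with $\varphi_a=1/(a+n-s)$. This is nonincreasing in $a$, and $a\varphi_a$ is nondecreasing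 since $n-s\ge0$. It is here that we use that $\psi_s$ depends only on the level. By Lemma~\ref{lem:T} the mass has a uniform transport to $R_s(D_Y)$, and by Lemma~\ref{lem:length} a cover in $D_Y$, extended by $\pi$, is a cover in $D_n$. Summing \eqref{eq:class} over rest types, the number of pairs $(x';v)$ with $|A|=a$ is $\frac{s!}{(s-a)!}2^{a-1}\cdot2^{s-a}(s-a)!\,u_{s-a}=2^{s-1}s!\,u_{s-a}$. So each target receives
\[
\psi_s\,\frac{2^{s-1}s!\sum_{j<s}u_j/(n-j)}{2^ss!\,u_s}=\frac{\psi_sU_s}{2u_s}=\frac{\psi_s}{2\theta_s}.
\]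

(M2) Consider a target pair $(y;v)$, let $s=j+l$ and $K=n-s$. The unmarked positive cycles of $y$ are $m-2$ in number and live on $K$ points. If $K=m-2$, then $s=L+1$, no source has this level, and the contribution is $\eta_{L+1}=0$. For $m=2$ this is the only case. So let $m\ge3$ and $K\ge m-1$. Sum a normalized flow of $\mathfrak S_K$ over pairs of cycle types. This gives numbers $G(\sigma,\sigma')\ge0$, for cycle types $\sigma$ with $m-1$ cycles and $\sigma'$ with $m-2$ cycles, which vanish unless $\sigma'$ arises from $\sigma$ by merging two cycles, with row sums $|\sigma|/c(K,m-1)$ and column sums $|\sigma'|/c(K,m-2)$; here $|\sigma|$ counts unsigned permutations. Fix $l$ and the type of the negative part. By \eqref{eq:class}, the class of source pairs whose unmarked positive cycles have type $\sigma$ has size $Z\,2^{K-m+1}|\sigma|$, and the class of target pairs with type $\sigma'$ has size $Z\,2^{K-m+2}|\sigma'|$, with the same constant $Z$. Each source pair carries $\mu=r_s\eta_s/(n-j)$ in this move. Send the mass $\mu Z\,2^{K-m+1}c(K,m-1)\,G(\sigma,\sigma')$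 from the class of $\sigma$ to the class of $\sigma'$; this is (C1), and it exhausts the sources. Each target pair receives
\[
\mu\,\frac{c(K,m-1)}{2\,c(K,m-2)}=\frac{\mu}{2r_s}=\frac{\eta_s}{2(n-j)}.
\]

(M3) A source pair at level $i$ with $|M|=j$ gives $\xi_i/(n-j)$ to each of its $n-i$ triples $(x;v,v')$. A triple with marked positive cycles of lengths $l'$ and $l''$ moves, by (C1), to the class of pairs with a marked positive cycle of length $l'+l''$ and the same rest type. The class of $(y;v)$ is reached from one class of triples for each $l'=1,\dots,l-1$, at level $i=j+l'$, and by the merge rule it receives $\xi_i/(2(n-j))$ from it.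
\end{proof}

\subsection{The sequence $q_s$}
We want \eqref{eq:pair} to be independent of $l$. Comparing $l$ with $l+1$, this holds if $\xi_s=\eta_s-\eta_{s+1}$, and then the sum telescopes to $\eta_{j+1}/(2(n-j))$. Write $q_s=\eta_{s+1}$ for $0\le s\le L$. Summing over the $n-j$ points $v$, an element with $|M|=j$ is credited with $q_j/2$ through (M2) and (M3). The demand $\zeta/2$ then forces $q_0=\zeta$, since $M=\emptyset$ is not reached by absorption, and $\psi_s=\theta_s(\zeta-q_s)$ for $s\ge2$; this formula also gives $\psi_1=0$. The condition $q_L=0$ reflects that for $|M(y)|=L$ all positive cycles of $y$ are fixed points, so that $y$ is not the result of a move (C1). Condition \eqref{eq:split} becomes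
\begin{equation}\label{eq:rec}
\theta_s(\zeta-q_s)+r_sq_{s-1}+(n-s)(q_{s-1}-q_s)=1\qquad(1\le s\le L).
\end{equation}
The coefficient of $q_s$ is $-(n-s+\theta_s)\ne0$, so \eqref{eq:rec} and $q_0=\zeta$ define a unique sequence $q_0,\dots,q_L$. For it we put
\[
\xi_s=q_{s-1}-q_s,\qquad I_s=\zeta-q_s=\xi_1+\dots+\xi_s.
\]

\begin{proposition}\label{prop:Q}
We have $\zeta=q_0\ge q_1\ge\dots\ge q_L=0$.
\end{proposition}

\begin{proof}[Proof of Theorem~\ref{thm:A}, given Proposition~\ref{prop:Q}]
Let $m\ge2$. The numbers $\psi_s=\theta_sI_s$, $\eta_s=q_{s-1}$ and $\xi_s$ are nonnegative, $\psi_1=0$, $\eta_{L+1}=q_L=0$, and \eqref{eq:split} holds by \eqref{eq:rec}. By Lemma~\ref{lem:deliver}, an element of $R_{k+1}$ with $|M|=s\ge2$ is credited with $\frac12(I_s+q_s)=\frac\zeta2$, and one with $M=\emptyset$ is credited with $\frac12q_0=\frac\zeta2$. The case $|M|=1$ does not occur. The transport is uniform, and Lemma~\ref{lem:types} applies. The case $m=1$ was settled above.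
\end{proof}

For $n=4$ and $m=2$ we have $\zeta=\frac{25}{21}$, $\theta_2=\frac12$, $\theta_3=\frac25$, and \eqref{eq:rec} gives $(q_0,\dots,q_3)=(\frac{25}{21},\frac{18}{21},\frac{11}{21},0)$. Thus $\psi_2=\frac13$ and $\psi_3=\frac{10}{21}$, the values found in Section~\ref{sec:D4}.

That $q_L=0$ is a matter of conservation of mass, and making this precise yields a closed formula for $q_s$. Let $\chi_i=\omega_{m-1}(n-i)$, which is positive for $0\le i\le L$, and let
\[
Y_i=\chi_i(U_i-\zeta u_i)\qquad(0\le i\le L).
\]
By \eqref{eq:class} and \eqref{eq:count}, the number of source pairs with $|M|=j$ at level $i$, where $l=i-j$, is $\frac{n!}{(n-l)!}2^{l-1}\cdot2^{n-l-m+1}(n-l)!\,u_j\chi_i=2^{n-m}n!\,u_j\chi_i$. So the mass at level $i$ is $2^{n-m}n!\,\chi_iU_i$. By \eqref{eq:count}, the demand of the targets with $|M|=i$ is $\frac\zeta2\,2^{n-m+1}n!\,u_i\chi_i$. Hence $2^{n-m}n!\,Y_i$ is the supply at level $i$ minus the demand at $|M|=i$. Total supply and total demand both equal $|R_k|$, so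
\begin{equation}\label{eq:Y}
\sum_{i=0}^LY_i=0,\qquad Y_0=-\zeta\chi_0,\qquad Y_1=\frac{\chi_1}n.
\end{equation}

\begin{lemma}\label{lem:closed}
For $0\le s\le L$ we have $q_s=\dfrac{\sum_{i=s+1}^LY_i}{(n-s)\,\chi_s\,U_{s+1}}$. In particular $q_L=0$.
\end{lemma}

\begin{proof}
Let $Q_s=U_s^{-1}\sum_{i=s}^LY_i$ for $1\le s\le L+1$, let $\Pi_s=(n-s)\chi_s>0$, and let $\tilde q_s=Q_{s+1}/\Pi_s$ be the claimed value. By \eqref{eq:Y}, $\tilde q_0=n\zeta\chi_0/(n\chi_0)=\zeta$. It remains to check \eqref{eq:rec} for $\tilde q$. Let $1\le s\le L$. From $U_sQ_s-U_{s+1}Q_{s+1}=Y_s$ and $U_{s+1}=U_s+\frac{u_s}{n-s}$ we get $U_s(Q_s-Q_{s+1})=Y_s+u_s\chi_s\tilde q_s$, that is,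
\[
Q_s-Q_{s+1}=\chi_s\big(1-\theta_s(\zeta-\tilde q_s)\big).
\]
On the other hand, \eqref{eq:omega} gives $\Pi_{s-1}-\Pi_s=\omega_{m-2}(n-s)=r_s\chi_s$, so
\[
Q_s-Q_{s+1}=\Pi_{s-1}\tilde q_{s-1}-\Pi_s\tilde q_s=r_s\chi_s\tilde q_{s-1}+(n-s)\chi_s(\tilde q_{s-1}-\tilde q_s).
\]
Comparing the two expressions and dividing by $\chi_s$ gives \eqref{eq:rec}.
\end{proof}

\section{Monotonicity of $q_s$}\label{sec:mono}

We must show that $\xi_s\ge0$ for $1\le s\le L$. The plan is to prove this at the two ends $s=1$ and $s=L$, and then to show that a negative $\xi_s$ forces all later $\xi$ to be negative, which contradicts $\xi_L\ge0$. Substituting $I_s=I_{s-1}+\xi_s$, or $q_{s-1}=q_s+\xi_s$, in \eqref{eq:rec} gives two forms of it: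
\begin{align}
(n-s+\theta_s)\,\xi_s&=1-\theta_sI_{s-1}-r_sq_{s-1},\label{eq:form1}\\
(n-s+r_s)\,\xi_s&=1-\theta_sI_s-r_sq_s.\label{eq:form2}
\end{align}

\subsection{The two ends}
By \eqref{eq:form1} at $s=1$, $(n-1)\xi_1=1-r_1\zeta$. By \eqref{eq:form2} at $s=L$, $(m-1+r_L)\xi_L=1-\theta_L\zeta$. So we need two upper bounds for $\zeta$. The second will come, through \eqref{eq:Y}, from a lower bound.

\begin{lemma}\label{lem:zeta}
We have $r_1\zeta\le1$ and $(n-1+r_1)\zeta\ge1$.
\end{lemma}

\begin{proof}
Let $\mathbf a=(2,4,\dots,2n-4)$, with $n-2\ge k$ entries. Since $c(n-1,r)=e_{n-1-r}(1,\dots,n-2)$ and $k=n-m$,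
\[
2r_1=\frac{2e_{k+1}(1,\dots,n-2)}{e_k(1,\dots,n-2)}=\frac{e_{k+1}(\mathbf a)}{e_k(\mathbf a)},\qquad\text{while}\qquad \frac2\zeta=\frac{e_{k+1}(\mathbf d)}{e_k(\mathbf d)}
\]
by \eqref{eq:ranks}. We have to show $2r_1\le 2/\zeta\le2r_1+2(n-1)$.

For the first inequality, note that $e_{k+1}/e_k$ is nondecreasing in each nonnegative variable $z$ wherever $e_k>0$. Indeed, with $\hat e_i$ omitting $z$ we have $e_i=\hat e_i+z\hat e_{i-1}$, and the derivative is $(\hat e_k^{\,2}-\hat e_{k+1}\hat e_{k-1})/e_k^2\ge0$ by Newton's inequalities. Now $(3,5,\dots,2n-3,1,n-1)$, a rearrangement of $\mathbf d$, dominates $(2,4,\dots,2n-4,0,0)$ entrywise.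

For the second inequality, let $\mathbf a_t=(t,2+t,\dots,2n-4+t)$, with $n-1$ entries, so that $e_i(\mathbf a_0)=e_i(\mathbf a)$ and $\mathbf d=(\mathbf a_1,n-1)$. From $e_{k+1}(\mathbf d)=e_{k+1}(\mathbf a_1)+(n-1)e_k(\mathbf a_1)$ and $e_k(\mathbf d)\ge e_k(\mathbf a_1)$ we get $2/\zeta\le e_{k+1}(\mathbf a_1)/e_k(\mathbf a_1)+n-1$. Next, $\frac d{dt}e_{k+1}(\mathbf a_t)=(n-1-k)\,e_k(\mathbf a_t)$, since each $k$-subset of the variables misses $n-1-k$ of them, and $e_k(\mathbf a_t)$ is nondecreasing in $t\ge0$. Hence $e_{k+1}(\mathbf a_1)\le e_{k+1}(\mathbf a_0)+(n-1-k)e_k(\mathbf a_1)$. Dividing by $e_k(\mathbf a_1)\ge e_k(\mathbf a_0)>0$ gives $e_{k+1}(\mathbf a_1)/e_k(\mathbf a_1)\le2r_1+n-1$.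
\end{proof}

\begin{lemma}\label{lem:ends}
We have $q_s\ge0$ for $0\le s\le L$, and $\xi_1\ge0$, $\xi_L\ge0$.
\end{lemma}

\begin{proof}
The first bound of Lemma~\ref{lem:zeta} gives $\xi_1\ge0$. Also $q_0=\zeta>0$ and $q_L=0$, so we may assume $L\ge2$. By the Stirling recurrence, $\frac{\chi_1}{n\chi_0}=\frac{c(n-1,m-1)}{c(n,m-1)}=\frac1{n-1+r_1}$. So \eqref{eq:Y} and the second bound give $Y_2+\dots+Y_L=\zeta\chi_0-\chi_1/n\ge0$. For $2\le i\le L$ we have $Y_i=\chi_iu_i(\theta_i^{-1}-\zeta)$, and $\theta_i$ is decreasing, because $U_i$ increases and $u_i$ does not increase by \eqref{eq:pi}. Thus the sequence $Y_2,\dots,Y_L$ changes sign at most once, from negative to nonnegative. If $\theta_L^{-1}<\zeta$, all its terms would be negative; so $\theta_L\zeta\le1$ and $\xi_L\ge0$. Let $2\le s\le L$. If $Y_s\ge0$, all later terms are nonnegative. If $Y_s<0$, all of $Y_2,\dots,Y_{s-1}$ are negative, and $\sum_{i\ge s}Y_i\ge\sum_{i\ge2}Y_i$. In both cases $\sum_{i\ge s}Y_i\ge0$, and Lemma~\ref{lem:closed} gives $q_{s-1}\ge0$.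
\end{proof}

This proves Proposition~\ref{prop:Q} for $L\le2$. From now on $L\ge3$.

\subsection{A recursion for the differences}
Put $\varepsilon_s=\theta_s-\theta_{s+1}$ and $\gamma_s=r_{s+1}-r_s$ for $1\le s\le L-1$. Subtracting \eqref{eq:form2} at $s$ from \eqref{eq:form1} at $s+1$ gives
\begin{equation}\label{eq:diff}
(n-s-1+\theta_{s+1})\,\xi_{s+1}=(n-s+r_s)\,\xi_s+\varepsilon_sI_s-\gamma_sq_s\qquad(1\le s\le L-1).
\end{equation}
The sign of $\xi$ can turn negative only when $\gamma_sq_s>\varepsilon_sI_s$. Once $\xi$ is negative, $q_s$ grows and $I_s$ shrinks, so this inequality persists as long as $\gamma_s/\varepsilon_s$ does not decrease. We prove this last property for $s\ge3$ by showing that $(n-s)\varepsilon_s$ does not increase and $(n-s)\gamma_s$ does not decrease.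

\subsection{The coefficients $\varepsilon_s$}
From $U_2=\frac1n$ and $U_3=\frac1n+\frac1{8(n-2)}$ we get
\[
\theta_1=0,\qquad\theta_2=\frac n8,\qquad\theta_3=\frac{n(n-2)}{9n-16},\qquad\varepsilon_1=-\frac n8.
\]
For $2\le s\le L-1$ we have $0<\varepsilon_s<\theta_s$, since $\theta$ is positive and decreasing there.

\begin{lemma}\label{lem:E}
The quantity $E_s=(n-s)\varepsilon_s$ is nonincreasing for $3\le s\le L-1$.
\end{lemma}

\begin{proof}
Dividing $u_{s+1}=\pi_su_s$ by $U_{s+1}=U_s+\frac{u_s}{n-s}$ gives $\theta_{s+1}=\pi_s\frac{(n-s)\theta_s}{n-s+\theta_s}$ for $s\ge2$. Hence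
\begin{equation}\label{eq:E}
E_s=\frac{(n-s)\theta_s}{n-s+\theta_s}\,\big[(n-s)(1-\pi_s)+\theta_s\big].
\end{equation}
This is a nondecreasing function of the nonnegative quantities $n-s$, $\theta_s$ and $1-\pi_s$, and the first two decrease with $s$. By \eqref{eq:pi}, $1-\pi_{s+1}\le1-\pi_s$ is equivalent to $(s-1)^2(s+1)\le s(s^2-4)$, that is, to $s^2-3s-1\ge0$, which holds for $s\ge4$. This settles the steps $s\to s+1$ with $s\ge4$. For the step $3\to4$ we have $1-\pi_3=\frac1{16}$ and $1-\pi_4=\frac1{15}$. The first factor of $E_4$ is at most $\theta_4$, which is $\frac{15}{16}$ times the first factor of $E_3$, and $\frac{n-4}{15}+\theta_4\le\frac{16}{15}\big(\frac{n-3}{16}+\theta_3\big)$. So $E_4\le E_3$.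
\end{proof}

The lemma does not extend to smaller $s$. We have $E_1<0$, a trace of $u_1=0$, and \eqref{eq:E} gives $E_2\sim\frac4{288}n^2$ and $E_3\sim\frac5{288}n^2$ as $n\to\infty$. This is why two early cases need separate estimates below.

\subsection{The coefficients $\gamma_s$: ratios of Stirling numbers}
For $0\le p\le K-1$ let $\rho_p(K)=c(K,p)/c(K,p+1)$, so that $\rho_0(K)=0$ and $r_s=\rho_{m-2}(n-s)$. Let $\Delta_p(K)=\rho_p(K)-\rho_{p-1}(K)$ for $1\le p\le K-1$.

\begin{lemma}\label{lem:S}
Let $p\ge1$. For $K\ge p+1$,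
\[
\rho_p(K)-\rho_p(K+1)=\frac{\rho_p(K)\,\Delta_p(K)}{K+\rho_p(K)}>0,
\]
and $(K+1)\big(\rho_p(K)-\rho_p(K+1)\big)$ is nonincreasing in $K\ge p+1$.
\end{lemma}

For $p=1$ we have $\rho_1(K)=1/H_{K-1}$ with $H_i=1+\frac12+\dots+\frac1i$, and the last quantity is $\frac{K+1}{K}\cdot\frac1{H_{K-1}H_K}$, which decreases. In general we write it as $\Delta_p(K)\cdot\frac{(K+1)\rho_p(K)}{K+\rho_p(K)}$ and show that each factor is nonincreasing. For the first factor this comes from the convexity of $\rho_p(K)$ in $p$.

\begin{proof}
Unprimed quantities are taken at $K$ and primed ones at $K+1$. Let $\lambda_p=\rho_p/(K+\rho_p)$, so $\lambda_0=0$, and read $\Delta_0\lambda_0$ as $0$. By the recurrence, for $1\le p\le K-1$,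
\begin{equation}\label{eq:rho}
\rho_p'=\frac{Kc(K,p)+c(K,p-1)}{Kc(K,p+1)+c(K,p)}=\rho_p\,\frac{K+\rho_{p-1}}{K+\rho_p}=\rho_p-\Delta_p\lambda_p.
\end{equation}
This is the identity in the lemma. It gives $\Delta_p'=\Delta_p(1-\lambda_p)+\Delta_{p-1}\lambda_{p-1}$ for $1\le p\le K-1$. Since $\rho_K'=\binom{K+1}2=\rho_{K-1}+K$, also $\Delta_K'=K+\Delta_{K-1}\lambda_{K-1}$.

\emph{Step 1: $0<\Delta_1\le\Delta_2\le\dots\le\Delta_{K-1}$ for $K\ge2$.} We have $\Delta_1=\rho_1>0$. We use induction on $K$; for $K=2$ there is nothing more to prove. Fix $p$ and let $X=K+\rho_p$. Then $1-\lambda_p=\frac KX$ and $1-\lambda_{p-1}=\frac K{X-\Delta_p}$, where $X-\Delta_p=K+\rho_{p-1}>0$. Using $\frac1{X+\Delta_p}+\frac1{X-\Delta_p}\ge\frac2X$,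
\[
1-2\lambda_p+\lambda_{p-1}=K\Big(\frac2X-\frac1{X-\Delta_p}\Big)\le\frac K{X+\Delta_p}.
\]
By induction $\Delta_{p-1}\lambda_{p-1}\le\Delta_p\lambda_{p-1}$. For $p\le K-2$ we have $1-\lambda_{p+1}=\frac K{X+\Delta_{p+1}}$, so
\[
\Delta_{p+1}'-\Delta_p'\ge\Delta_{p+1}(1-\lambda_{p+1})-\Delta_p(1-2\lambda_p+\lambda_{p-1})\ge\frac{K\Delta_{p+1}}{X+\Delta_{p+1}}-\frac{K\Delta_p}{X+\Delta_p}\ge0,
\]
because $z\mapsto z/(X+z)$ is increasing. For $p=K-1$ the same bounds give $\Delta_K'-\Delta_{K-1}'\ge K-\Delta_p(1-2\lambda_p+\lambda_{p-1})\ge K-\frac{K\Delta_p}{X+\Delta_p}\ge0$. Step 1 also gives the positivity in the lemma.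

\emph{Step 2: $\Delta_p'\le\Delta_p$ for $1\le p\le K-1$.} By Step 1, $\Delta_{p-1}\le\Delta_p$ and $\rho_{p-1}<\rho_p$, so $\Delta_{p-1}\lambda_{p-1}\le\Delta_p\lambda_p$, and $\Delta_p'-\Delta_p=\Delta_{p-1}\lambda_{p-1}-\Delta_p\lambda_p\le0$.

\emph{Step 3: $\frac{(K+2)\rho_p'}{K+1+\rho_p'}\le\frac{(K+1)\rho_p}{K+\rho_p}$ for $K\ge p+1$.} Write $\rho=\rho_p$ and $z=\Delta_p/(K+\rho)$, so $\rho_p'=\rho(1-z)$ by \eqref{eq:rho}. The claim is $(K+2)(1-z)(K+\rho)\le(K+1)\big(K+1+\rho(1-z)\big)$, and the right side minus the left side equals $1+zK(K+2)-(1-z)\rho$. So it suffices to prove $zK(K+2)\ge\rho$. This needs a lower bound for $\Delta_p$ and an upper bound for $\rho$, and both come from Newton's inequalities for $e_i=e_i(1,\dots,K-1)$. Let $i=K-p\ge1$. Then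
\[
\frac{\rho_{p-1}}{\rho_p}=\frac{e_{i+1}e_{i-1}}{e_i^2}\le\frac{\binom{K-1}{i+1}\binom{K-1}{i-1}}{\binom{K-1}i^2}=\frac{(p-1)\,i}{p\,(i+1)},
\]
where both sides vanish for $p=1$. Since $p(i+1)-(p-1)i=K$, we get $\Delta_p\ge\frac{\rho K}{p(i+1)}$. The ratios $\bar e_j/\bar e_{j-1}$ are nonincreasing in $j$ and $\bar e_1/\bar e_0=\frac K2$, so $\rho=\frac{e_i}{e_{i-1}}\le\frac K2\cdot\frac pi$ and $K+\rho\le\frac{K(K+i)}{2i}$. Therefore
\[
p(i+1)(K+\rho)\le K(K^2-i^2)\,\frac{i+1}{2i}\le K^3,\qquad zK(K+2)\ge\frac{\rho K^2(K+2)}{p(i+1)(K+\rho)}\ge\rho.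
\]
By Steps 2 and 3 the quantity in the lemma is a product of two nonnegative nonincreasing functions of $K$.
\end{proof}

\subsection{End of the proof of Proposition~\ref{prop:Q}}
Let $L\ge3$.

\emph{The case $m=2$.} Here $r_s=\gamma_s=0$ and $\xi_1=I_1=\frac1{n-1}>0$. By \eqref{eq:diff} at $s=1$, $(n-2+\theta_2)\xi_2=(n-1-\frac n8)\xi_1>0$. If $s\ge2$ and $\xi_1,\dots,\xi_s>0$, then $I_s>0$ and $\varepsilon_s>0$, so \eqref{eq:diff} gives $\xi_{s+1}>0$.

\emph{The case $m\ge3$.} For $1\le s\le L-1$ let $K=n-s-1\ge m-1$ and $p=m-2\ge1$. Then $\gamma_s=\rho_p(K)-\rho_p(K+1)$. By Lemma~\ref{lem:S}, $\gamma_s>0$ and $(n-s)\gamma_s$ is nondecreasing in $s$; hence $\gamma_s$ itself is nondecreasing. By Lemma~\ref{lem:E}, $\gamma_s/\varepsilon_s=(n-s)\gamma_s/E_s$ is nondecreasing for $3\le s\le L-1$.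

Suppose that some $\xi_s$ is negative, and let $s_0$ be the least such index. By Lemma~\ref{lem:ends}, $2\le s_0\le L-1$. We claim:
\begin{equation}\label{eq:claim}
\text{if } s_0\le s\le L-1 \text{ and } \xi_{s_0},\dots,\xi_s<0,\ \text{ then }\ \gamma_sq_s>\varepsilon_sI_s.
\end{equation}
Given \eqref{eq:claim}, equation \eqref{eq:diff} yields $\xi_{s+1}<0$, and by induction $\xi_L<0$, contradicting Lemma~\ref{lem:ends}. To prove \eqref{eq:claim}, note that $I_s<I_{s_0-1}$ and $q_s>q_{s_0-1}\ge0$. If $I_s\le0$, then $\gamma_sq_s>0\ge\varepsilon_sI_s$. So let $I_s>0$.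

\emph{Subcase $s_0\ge4$.} Equation \eqref{eq:diff} at $s_0-1\ge3$, with $\xi_{s_0-1}\ge0>\xi_{s_0}$, gives $\gamma_{s_0-1}q_{s_0-1}>\varepsilon_{s_0-1}I_{s_0-1}$. Hence
\[
\frac{\gamma_s}{\varepsilon_s}\,q_s\ge\frac{\gamma_{s_0-1}}{\varepsilon_{s_0-1}}\,q_{s_0-1}>I_{s_0-1}>I_s.
\]

\emph{Subcase $s_0=2$.} Equation \eqref{eq:diff} at $1$, with $I_1=\xi_1\ge0>\xi_2$, gives $\gamma_1q_1>(n-1-\frac n8+r_1)I_1\ge\frac n8I_1$. Since $I_1>I_s>0$ and $\varepsilon_s<\theta_s\le\theta_2=\frac n8$, we get $\gamma_sq_s\ge\gamma_1q_1>\frac n8I_s>\varepsilon_sI_s$.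

\emph{Subcase $s_0=3$.} Now $L\ge4$, so $n=L+m-1\ge6$, and $\xi_1,\xi_2\ge0>\xi_3$. Let $H=\gamma_2q_2$, so that $H\le\gamma_sq_s$. We bound $I_2=\xi_1+\xi_2$ in terms of $H$. Equation \eqref{eq:diff} at $2$ gives $H>(n-2+r_2)\xi_2+\varepsilon_2I_2$. Since $\varepsilon_2I_2\ge0$ and $r_2=r_1+\gamma_1\ge\gamma_1$,
\[
H\ge(n-2+\gamma_1)\,\xi_2,\qquad\text{in particular}\qquad \xi_2\le\frac H{n-2}.
\]
Equation \eqref{eq:diff} at $1$ reads $\gamma_1q_1=(\frac{7n}8-1+r_1)\xi_1-(\frac{9n}8-2)\xi_2$. As $H\ge\gamma_1q_2=\gamma_1q_1-\gamma_1\xi_2$,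
\[
H\ge\Big(\frac{7n}8-1\Big)\xi_1-\Big(\frac{9n}8-2+\gamma_1\Big)\xi_2\ge\Big(\frac{7n}8-1\Big)\xi_1-\frac54H,
\]
where we used $\frac{9n}8-2+\gamma_1\le\frac54(n-2+\gamma_1)$, valid for $n\ge4$. So $\xi_1\le\frac{18H}{7n-8}$. Since $s\ge3$, we have $\varepsilon_s<\theta_3$ and $0<I_s<I_2$, and therefore
\[
\varepsilon_sI_s<\theta_3(\xi_1+\xi_2)\le H\Big[\frac{18n(n-2)}{(7n-8)(9n-16)}+\frac n{9n-16}\Big].
\]
The first fraction is at most $\frac12$, since this is equivalent to $27n^2-112n+128\ge0$, a quadratic with discriminant $12544-13824<0$. The second is at most $\frac12$, since $7n\ge16$. Hence $\varepsilon_sI_s<H\le\gamma_sq_s$.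

This proves \eqref{eq:claim}, and with it Proposition~\ref{prop:Q} and Theorem~\ref{thm:A}. \qed

\section{Antichains and the other Coxeter groups}\label{sec:sperner}

\begin{lemma}\label{lem:lym}
Let $P$ be a finite ranked poset with NFP and levels $R_0,\dots,R_r$. If $F$ is a union of $h$ antichains, then $\sum_i|F\cap R_i|/|R_i|\le h$. Consequently $P$ is strongly Sperner.
\end{lemma}

\begin{proof}
Let $f_i$ be a normalized flow from $R_i$ to $R_{i+1}$. Start at a uniform element of $R_0$ and move from $x\in R_i$ to $y\in R_{i+1}$ with probability $|R_i|f_i(x,y)$. If the walk is uniform on $R_i$, it reaches $y$ with probability $\sum_xf_i(x,y)=1/|R_{i+1}|$. So the visited elements form a random chain $\mathcal C$ that is uniform on every level. Each antichain meets $\mathcal C$ at most once, so $|F\cap\mathcal C|\le h$, and taking expectations gives $\sum_ig_i\le h$ with $g_i=|F\cap R_i|/|R_i|\in[0,1]$. For $1\le h\le r+1$ let $\varrho$ be the $h$-th largest level size. Then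
\[
|F|=\sum_ig_i|R_i|\le\varrho\sum_ig_i+\sum_i\max(|R_i|-\varrho,0)\le h\varrho+\sum_i\max(|R_i|-\varrho,0),
\]
and the right side is the sum of the $h$ largest level sizes. For $h>r+1$ there is nothing to prove.
\end{proof}

Corollary~\ref{cor:sperner} follows from Theorem~\ref{thm:A} and Lemma~\ref{lem:lym}.

For Theorem~\ref{thm:B} we pass to an equivalent property that is known to behave well under products. For $A\subseteq R_k$ let $\nabla A\subseteq R_{k+1}$ be the set of upper covers of elements of $A$. The poset $P$ has the \emph{normalized matching property} if $|\nabla A|/|R_{k+1}|\ge|A|/|R_k|$ for all $k$ and all $A\subseteq R_k$. This is equivalent to NFP. Given a flow $f$, we have $|A|/|R_k|=\sum_{x\in A}\sum_yf(x,y)\le|\nabla A|/|R_{k+1}|$. Conversely, form a network with edges of capacity $1/|R_k|$ from a source to each $x\in R_k$, edges of infinite capacity along covers, and edges of capacity $1/|R_{k+1}|$ from each $y\in R_{k+1}$ to a sink. A finite cut whose source side meets $R_k$ in $A$ contains $\nabla A$ on that side, so its capacity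 is at least $1-|A|/|R_k|+|\nabla A|/|R_{k+1}|\ge1$. By the max-flow min-cut theorem there is a flow of value $1$; it saturates all edges at the source and at the sink, so it is a normalized flow.

We use two further results. A sequence is \emph{log-concave} if each term squared is at least the product of its two neighbors.
\begin{itemize}
\item (Shephard--Todd, Solomon) $\sum_{w\in W}q^{\ell_T(w)}=\prod_i(1+\epsilon_iq)$, where the $\epsilon_i>0$ are the exponents of $W$.
\item (Harper \cite{harper}; Hsieh--Kleitman \cite{hk}) If two finite ranked posets have the normalized matching property and positive log-concave rank numbers, then so does their product.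
\end{itemize}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
Every irreducible finite Coxeter group is of type $A_n$, $B_n$, $D_n$, $I_2(n)$ or exceptional, so it has NFP by Theorem~\ref{thm:A} and the results recalled in Section~\ref{sec:intro}. Its rank numbers are the elementary symmetric polynomials of its exponents, so they are positive, and log-concave by Newton's inequalities. Let $W=W_1\times W_2$. Its set of reflections is the disjoint union $T_1\sqcup T_2$, and reflections from different factors commute, so $\ell_T(w_1w_2)=\ell_{T_1}(w_1)+\ell_{T_2}(w_2)$. The quantity $\ell_T(u)+\ell_T(u^{-1}w)-\ell_T(w)$ is then the sum of the two corresponding nonnegative quantities for the factors, so the absolute order on $W$ is the product order. By induction on the number of irreducible factors, the product theorem shows that every finite Coxeter group has the normalized matching property, hence NFP. It is strongly Sperner by Lemma~\ref{lem:lym}.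
\end{proof}

\begin{thebibliography}{9}

\bibitem{harper} Harper, 1974.

\bibitem{hk} Hsieh and Kleitman, 1973.

\bibitem{source} \emph{Normalized flow and Sperner theory of Coxeter groups},
\texttt{http://images.google.co.jp/\allowbreak url?q=\allowbreak http://math.uchicago.edu/\allowbreak\textasciitilde may/\allowbreak REU2019/\allowbreak REUPapers/\allowbreak Reece.pdf\allowbreak\&sa=U\allowbreak\&ved=\allowbreak 2ahUKEwiMm7aPuNmFAxVakokEHTlKDE0Qr4kDegQIIRAB\allowbreak\&usg=\allowbreak AOvVaw0EX5dWbA8RlujEBIINvzbx}.

\end{thebibliography}
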